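\title{True arithmetic in the polynomial-time many-one degrees of recursive sets}

\begin{abstract}
We show that the first-order theory of the polynomial-time many-one degrees of recursive sets, in the language of partial orders, is recursively isomorphic to true first-order arithmetic. In particular it has Turing degree $\mathbf 0^{(\omega)}$. The proof interprets, with parameters, a semiring of locally constant $\mathbb N$-valued functions and recovers arithmetical truth from it by forcing over its idempotents. Standardness of the coded structure is enforced by a first-order induction axiom that quantifies over ideals obtained from ideals with exact pairs by a nested implication. Each level of nesting evaluates one limit, and a fixed finite depth suffices to refute every non-archimedean coded structure.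
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma=\{0,1\}$. For $A,B\subseteq\Sigma^*$ write $A\le^p_mB$ if there is a polynomial-time computable $f:\Sigma^*\to\Sigma^*$ such that $x\in A\iff f(x)\in B$ for all $x$, and $A\equiv^p_mB$ if $A\le^p_mB$ and $B\le^p_mA$. The $\equiv^p_m$-classes of recursive (computable) subsets of $\Sigma^*$, with the order induced by $\le^p_m$, form a partial order $\mathcal D$, the \emph{polynomial-time many-one degrees of recursive sets}. Its theory $\mathrm{Th}(\mathcal D)$ is the set of (G\"odel numbers of) first-order sentences in the language $\{\le\}$ that are true in $\mathcal D$. The question, which comes from \cite{problem}, is: what is the Turing degree of $\mathrm{Th}(\mathcal D)$?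

Some members of $\mathrm{Th}(\mathcal D)$ are visible at once. Only $\emptyset$ reduces to $\emptyset$, only $\Sigma^*$ reduces to $\Sigma^*$, and both reduce to every other set; so $\mathcal D$ has exactly two minimal elements. The remaining sets in $\mathrm P$ form the least of all other degrees. The Turing degree of $\mathrm{Th}(\mathcal D)$ measures how hard it is to decide all statements of this kind at once.

An upper bound comes from the definition. The relation ``$e$ is an index of a total $0/1$-valued recursive function'' is arithmetical, and so is ``the set with index $e$ is $\le^p_m$ the set with index $e'$'', which says that some clocked polynomial-time $f$ works for all $x$. Given a sentence about $\mathcal D$, restrict its quantifiers to such indices, replace $\le$ by the second relation and $=$ by its symmetric version. The result is a sentence of arithmetic with the same truth value. Hence $\mathrm{Th}(\mathcal D)\le_m\mathrm{Th}(\mathbb N,+,\times)$, where $\le_m$ is many-one reducibility by computable functions. It is a textbook fact that true arithmetic $\mathrm{Th}(\mathbb N,+,\times)$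 is Turing equivalent to $0^{(\omega)}=\{\langle n,x\rangle:x\in0^{(n)}\}$, where $0^{(n)}$ is the $n$-th Turing jump of $\emptyset$. So $\mathbf 0^{(\omega)}$ is the largest conceivable answer. A recursive construction can defeat the polynomial-time reductions one after another, which leaves much freedom in prescribing how the parts of a recursive set reduce to each other; so one expects that arithmetic can be coded into $\mathcal D$ and that the upper bound is attained.

\begin{theorem}\label{thm:main}
There is a computable map $\varphi\mapsto\varphi^\sharp$ from sentences of arithmetic to sentences in the language $\{\le\}$ with $\mathbb N\models\varphi\iff\mathcal D\models\varphi^\sharp$. Conversely, $\mathrm{Th}(\mathcal D)\le_m\mathrm{Th}(\mathbb N,+,\times)$. Hence $\mathrm{Th}(\mathcal D)\equiv_m\mathrm{Th}(\mathbb N,+,\times)$, and $\mathrm{Th}(\mathcal D)$ has Turing degree $\mathbf 0^{(\omega)}$. The two theories are even recursively isomorphic.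
\end{theorem}

\subsection*{The method}
A tuple $\pi$ of degrees defines, through fixed formulas, a set $R$ of degrees, an equivalence relation $\approx$ on it, and relations $\mathrm{Add}$, $\mathrm{Mul}$; thus $\pi$ codes a structure $S=R/{\approx}$. A sentence cannot name $\pi$. We therefore put
\[
\varphi^\sharp:=\exists\pi\,\bigl(\chi(\pi)\wedge\varphi^*(\pi)\bigr),
\]
where $\varphi^*(\pi)$ evaluates $\varphi$ in $S$ and $\chi$ is a first-order test, and we have to prove two things: some $\pi$ passes the test, and \emph{every} $\pi$ that passes it evaluates all sentences as $\mathbb N$ does. Two difficulties shape the proof.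

First, a polynomial-time computation can branch on its input. If two degrees represent the numbers $2$ and $7$, there are degrees that behave like the first on a polynomial-time set of inputs and like the second on its complement, and our formulas accept these mixtures as numbers. The structure that we code is therefore not $\mathbb N$ but the semiring of locally constant functions from a compact space to $\mathbb N$. This costs little: $\varphi^*$ expresses that $\varphi$ is \emph{forced} over the idempotents of $S$, and forcing agrees with truth in $\mathbb N$ as soon as $S$ satisfies a few algebraic axioms and is \emph{archimedean}, that is, every element lies below a numeral $1+\dots+1$ (Section~\ref{sec:forcing}).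

Second, the test must guarantee that $S$ is archimedean. Finitely many axioms about $+$ and $\times$ give no guarantee of correctness: if every model of a sentence $\alpha$ true in $\mathbb N$ satisfied $\mathrm{Th}(\mathbb N,+,\times)$, this theory would be the set of logical consequences of $\alpha$, hence recursively enumerable, which it is not. So $\chi$ has to use the ambient order, and the natural tool is an induction axiom for subsets of $R$ over which $\mathcal D$ can quantify. Pairs of degrees $(u,v)$ code the ideals $\{z:z\le u,\ z\le v\}$, and below a fixed degree these are exactly the $\Sigma_2$ ideals (Section~\ref{sec:exact}). That is not yet enough: in a non-archimedean $S$ the set of elements below some numeral is only known to be computable in $0^{(q)}$ for a fixed number $q$ that depends on the coding formulas. We close the gap with an operation on ideals, $H\mapsto J+(J\Rightarrow H)$, that acts as the quantifier ``for all but finitely many'' and so evaluates a limit. Section~\ref{sec:toy} shows this in a model of sets. Nesting the operation $q$ times turns a $\Sigma_2$ ideal into one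 that contains exactly the elements below numerals, and the induction axiom then fails for a non-archimedean $S$ (Section~\ref{sec:arch}).

Section~\ref{sec:formulas} contains the formulas. Sections~\ref{sec:T} and~\ref{sec:verify} construct a tuple that passes the test, and Section~\ref{sec:final} assembles the proof. Throughout, ``almost all'' means ``all but finitely many'', and $A\subseteq^*B$ means that $A\setminus B$ is finite.

\section{Degrees, ideals and splittings}\label{sec:prelim}

\subsection*{Removing the trivial sets}
Let $\mathcal D^+$ be the set of degrees of recursive sets other than $\emptyset$ and $\Sigma^*$. It is definable in $\mathcal D$ as the set of non-minimal elements, so we may work in $\mathcal D^+$. It is convenient to describe $\mathcal D^+$ by reductions that may answer outright. Identify sets with their characteristic functions. A \emph{reduction} is a polynomial-time function $f:\Sigma^*\to\Sigma^*\cup\{\top,\bot\}$. Put $Y(\top)=1$, $Y(\bot)=0$ and $f^{-1}(Y)=\{w:Y(f(w))=1\}$, and write $X\le Y$ if $X=f^{-1}(Y)$ for some reduction $f$. If $Y\ne\emptyset,\Sigma^*$, then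 $\top$ and $\bot$ can be replaced by a fixed member and a fixed non-member of $Y$, so $X\le Y$ iff $X\le^p_mY$. Every set in $\mathrm P$ is $\le$ every set, so $\emptyset$ and $\Sigma^*$ are equivalent under $\le$ to $\{0\}$. Hence $\mathcal D^+$ is isomorphic to the recursive sets under $\le$ modulo equivalence, and from now on ``degree'' refers to this description. A finite change of a set does not change its degree, since a reduction can consult a finite table.

$\mathcal D^+$ is an upper semilattice: the join $x\vee y$ is the degree of $X\oplus Y=\{0w:w\in X\}\cup\{1w:w\in Y\}$, and the least element $0$ is the class of all sets in $\mathrm P$, which we call \emph{P-sets}. Write $c\perp d$ if no $z\ne0$ lies below both $c$ and $d$. This relation is inherited by smaller degrees.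

\begin{lemma}[Distributivity]\label{lem:distr}
\begin{enumerate}
\item[(a)] If $z\le x_0\vee\dots\vee x_n$, then $z=z_0\vee\dots\vee z_n$ with $z_i\le x_i$.
\item[(b)] If $c\perp d_0$ and $c\perp d_1$, then $c\perp d_0\vee d_1$.
\item[(c)] If $c\le d_0\vee d_1$ and $c\perp d_1$, then $c\le d_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By induction it suffices to treat two terms. Let $f$ reduce $Z$ to $X_0\oplus X_1$ and let $A$ be the P-set of all $w$ such that $f(w)$ is a string beginning with $1$. Then $Z\cap A\le X_1$, $Z\setminus A\le X_0$, and $Z$ is equivalent to $(Z\setminus A)\oplus(Z\cap A)$. (b) If $z\le c$ and $z\le d_0\vee d_1$, then $z=z_0\vee z_1$ with $z_i\le c$ and $z_i\le d_i$, so $z_0=z_1=0$. (c) Write $c=c_0\vee c_1$ with $c_i\le d_i$; then $c_1=0$.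
\end{proof}

An \emph{ideal} is a nonempty set of degrees that is closed downward and under joins. Fix a degree $t$ and let $[0,t]=\{z:z\le t\}$. For ideals $A,H\subseteq[0,t]$ put
\[
A+H=\{a\vee x:a\in A,\ x\in H\},\qquad (A\Rightarrow H)=\{x\le t:\forall w\in A\,(w\le x\to w\in H)\}.
\]
Both are ideals. The set $A+H$ is closed under joins, and closed downward by Lemma~\ref{lem:distr}(a). The set $A\Rightarrow H$ contains $H$ and is closed downward; if $x_0,x_1$ belong to it and $w\in A$, $w\le x_0\vee x_1$, then $w=w_0\vee w_1$ with $w_i\in A$, $w_i\le x_i$, so $w_i\in H$ and $w\in H$.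

\subsection*{Splittings}
The order has no direct access to the strings of a set. The following notion is its substitute for ``the part of $T$ inside a P-set''. Say that $c$ \emph{splits} $y$, written $\mathrm{Sp}_y(c)$, if $c\le y$ and there is $c'\le y$ with $c\vee c'=y$ and $c\perp c'$; such a $c'$ is a \emph{complement} of $c$. For a recursive set $T$ of degree $t$ and a P-set $Q$ let $T[Q]$ be the degree of $T\cap Q$, and let $Q^c=\Sigma^*\setminus Q$. If $Q\subseteq Q'$, then $T[Q]\le T[Q']$ (map $w\in Q$ to itself and all other $w$ to $\bot$), and $T[Q\cup Q']=T[Q]\vee T[Q']$ (ask the side that contains $w$).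

\begin{lemma}\label{lem:split}
Let $T$ be recursive of degree $t$.
\begin{enumerate}
\item[(a)] $\mathrm{Sp}_t(c)$ holds iff there is a P-set $Q$ with $c=T[Q]$ and $T[Q]\perp T[Q^c]$.
\item[(b)] Let $T[Q]\perp T[Q^c]$ and let $E$ be a P-set. If $x\le T[Q]$ and $x\le T[E]$, then $x\le T[E\cap Q]$; in particular $x=0$ if $E\cap Q=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $Q$ is as stated, $T[Q^c]$ is a complement of $c$. Conversely let $c'$ be a complement of $c$, let $C,C'$ be sets of degrees $c,c'$, let $f$ reduce $T$ to $C\oplus C'$, and let $Q^c$ be the set of $w$ such that $f(w)$ is a string beginning with $1$. Then $T[Q]\le c$ and $T[Q^c]\le c'$. So $c\perp T[Q^c]$, and $c\le t=T[Q]\vee T[Q^c]$ gives $c\le T[Q]$ by Lemma~\ref{lem:distr}(c). Thus $c=T[Q]$. (b) We have $x\le T[E\cap Q]\vee T[E\setminus Q]$, and $x\perp T[E\setminus Q]$ because $x\le T[Q]$ and $T[E\setminus Q]\le T[Q^c]$. Apply Lemma~\ref{lem:distr}(c).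
\end{proof}

\subsection*{Indices and the arithmetical hierarchy}
A relation on $\omega$ is $\Sigma_n$ if it is obtained from a recursive relation by $n$ alternating blocks of quantifiers beginning with $\exists$. We use three textbook facts, valid relative to any oracle $A$. A relation obtained from $A$-computable relations by $n$ quantifiers is computable in the $n$-th jump $A^{(n)}$. A set is $\Sigma_2$ iff it is recursively enumerable in $0'$; so a nonempty $\Sigma_2$ set is the range of a $0'$-computable function, and the graph of a $0'$-computable function is $\Sigma_2$. Finally, the \emph{limit lemma}: if $G\le_TA'$ is a function, there is $g\le_TA$ with $G(x)=\lim_sg(x,s)$ for all $x$, meaning that $g(x,s)=G(x)$ for almost all $s$.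

Let $(f_i)$ be an effective list of all reductions, given by clocked machines. For a fixed recursive $T$ of degree $t$ let $z_i$ be the degree of $f_i^{-1}(T)$; these are exactly the degrees $\le t$, and we call $i$ an \emph{index} of $z_i$. The relation $z_i\le z_j$ is $\Sigma_2$ (there is a reduction that is correct on all inputs), and so is $z_i\le u$ for fixed $u$. From indices of two degrees one computes an index of their join. From a clocked machine for a P-set $Q$ one computes an index of $T[Q]$, and from machines for finitely many P-sets one computes machines for their Boolean combinations.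

\section{Exact pairs}\label{sec:exact}

To quantify over ideals in a first-order way we represent them by pairs of degrees.

\begin{lemma}\label{lem:exact}
Let $(X_n)_{n\in\omega}$ be uniformly recursive. There are recursive sets $U,V$ such that for all $Z$: $Z\le U$ and $Z\le V$ iff $Z\le X_0\oplus\dots\oplus X_m$ for some $m$.
\end{lemma}

The plan is to write $X_n$ into the $n$-th column of both $U$ and $V$, and, for the $k$-th pair of reductions $(f,f')$, to change one bit in a column $\ge k$ so that $f^{-1}(U)\ne f'^{-1}(V)$. For $U,V$ to be recursive, short strings must become untouchable as the construction goes on. If the $k$-th pair is never defeated, then on an input $w$ whose two queries lie in columns $\ge k$, these queries are short or already frozen, and we want to answer them in time polynomial in $|w|$. For this the range of inputs searched at a stage is tied to the running time of the construction so far. A simulation for $|w|$ steps then sees everything except one stage. That stage may have changed one of the two bits, and we must know which bit to trust. We arrange this by raising the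 length thresholds for $U$ and $V$ alternately.

\begin{proof}
Every string not of the form $0^n$ is uniquely $v=0^n1x$; put $\mathrm{col}(v)=n$ and $\mathrm{def}(v)=X_n(x)$. Strings $0^n$ are never put into $U$ or $V$, have no column, and are treated like $\bot$. Initially $U(v)=V(v)=\mathrm{def}(v)$. Let $k\mapsto(i_k,j_k)$ enumerate $\omega^2$; requirement $k$ concerns $f_{i_k}^{-1}(U)$ and $f_{j_k}^{-1}(V)$. Define thresholds by $\beta_{2a}=\gamma_{2a}=a$, $\beta_{2a+1}=a+1$, $\gamma_{2a+1}=a$. Both sequences are nondecreasing and unbounded, $\beta_s,\gamma_s\le s+1$, and for each $s\ge1$ we have $\beta_s=\beta_{s-1}$ or $\gamma_s=\gamma_{s-1}$.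

A fixed machine $\mathcal M$ does the following for $s=0,1,2,\dots$: it evaluates and records $\mathrm{def}(v)$ for all $v\notin\{0\}^*$ with $|v|\le s+2$, and then performs stage $s$. Let $\tau_s$ be the number of steps made by $\mathcal M$ before stage $s$ begins.

\emph{Stage $s$.} A string $w$ is \emph{usable} for $k<s$ if $k$ is not yet satisfied, $|w|\le\tau_s$, $v=f_{i_k}(w)$ and $v'=f_{j_k}(w)$ are strings with columns $\ge k$, and
\begin{enumerate}
\item[(i)] $|v|>\beta_s$ and $v$ is not frozen in $U$, or
\item[(ii)] $|v'|>\gamma_s$ and $v'$ is not frozen in $V$.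
\end{enumerate}
If there are usable strings, take the least $k$ and then the least $w$. If (i) holds, set $U(v):=1-V(v')$; otherwise set $V(v'):=1-U(v)$, using the current values. Record both values, declare $v$ frozen in $U$, $v'$ frozen in $V$, and $k$ satisfied. We say that $k$ \emph{acts}.

Only unfrozen values are changed, so after an action $U(v)\ne V(v')$ holds permanently. The value $U(v)$ changes only at stages with $\beta_s<|v|$, and $V(v')$ only at stages with $\gamma_s<|v'|$, so $U$ and $V$ are recursive. Column $n$ is changed only by requirements $k\le n$, each acting at most once. So column $n$ of $U$ and of $V$ is a finite variant of $X_n$, and $X_0\oplus\dots\oplus X_m\le U,V$ for all $m$.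

Conversely let $Z=f_i^{-1}(U)=f_j^{-1}(V)$ with $(i,j)=(i_k,j_k)$. Then $k$ never acts. Let $s_0>k$ be such that no $k'<k$ acts at a stage $\ge s_0$. At such a stage no $w$ is usable for $k$, since otherwise some $k'\le k$ would act. We reduce $Z$ to $X_0\oplus\dots\oplus X_k$. Inputs shorter than $\tau_{s_0}$ go into a table. Let $|w|\ge\tau_{s_0}$, $v=f_i(w)$, $v'=f_j(w)$, so $Z(w)=U(v)=V(v')$. If $v$ or $v'$ is $\top$, $\bot$ or of the form $0^n$, then $Z(w)$ is known. If one of them lies in a column $n<k$, then $Z(w)$ is a query to $X_n$, except for finitely many changed strings, which go into a table.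

Assume now that both columns are $\ge k$, and let $\tau_{s-1}\le|w|<\tau_s$; then $s>s_0$. Running $\mathcal M$ for $|w|$ steps yields $s$, the results of all stages $\le s-2$, and $\mathrm{def}$ on all lengths $\le s+1$. If $v$ was frozen in $U$, or $v'$ in $V$, at a stage $\le s-2$, the recorded value is $Z(w)$. Otherwise neither $U(v)$ nor $V(v')$ was changed at a stage $\le s-2$. Let $(p,p')$ be the pair frozen at stage $s-1$, if there is one. Since $w$ is not usable for $k$ at stage $s$,
\[
(v=p\ \text{ or }\ |v|\le\beta_s)\quad\text{and}\quad(v'=p'\ \text{ or }\ |v'|\le\gamma_s),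
\]
and $(v,v')\ne(p,p')$ because $U(p)\ne V(p')$. Suppose $\beta_s=\beta_{s-1}$. If $|v|\le\beta_s$, the threshold protects $U(v)$ at all stages $\ge s-1$, so $Z(w)=\mathrm{def}(v)$. If $|v|>\beta_s$, then $v=p$, hence $v'\ne p'$ and $|v'|\le\gamma_s$; now $V(v')$ is not changed at stage $s-1$ because $v'\ne p'$, nor at stages $\ge s$ because of the threshold, so $Z(w)=\mathrm{def}(v')$. Which case holds is decided by comparing $|v|$ with $\beta_s$, and the required value has been recorded because $\beta_s,\gamma_s\le s+1$. If $\gamma_s=\gamma_{s-1}$, the same argument works with $(U,v,p,\beta)$ and $(V,v',p',\gamma)$ exchanged.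
\end{proof}

An ideal $W\subseteq[0,t]$ is \emph{coded} by the pair $(u,v)$ if $W=\{z\le t:z\le u,\ z\le v\}$. Every pair codes an ideal.

\begin{corollary}\label{cor:sigma2}
An ideal $W\subseteq[0,t]$ is coded by a pair iff $\{e:z_e\in W\}$ is $\Sigma_2$.
\end{corollary}

\begin{proof}
The condition ``$z_e\le u$ and $z_e\le v$'' is $\Sigma_2$. Conversely let $z_e\in W\iff\exists a\,\forall b\,\Theta(e,a,b)$ with $\Theta$ recursive, and put
\[
X_{\langle e,a\rangle}=\{w\in f_e^{-1}(T):\forall b\le|w|\ \Theta(e,a,b)\}.
\]
If $\Theta(e,a,b)$ fails for some $b$, this set is finite and has degree $0\in W$. Otherwise it equals $f_e^{-1}(T)$ and $z_e\in W$, and every element of $W$ occurs in this way. So the degrees below finite joins of these sets are exactly the elements of $W$, and Lemma~\ref{lem:exact} gives the pair.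
\end{proof}

\section{One implication evaluates one limit}\label{sec:toy}

The effect of $H\mapsto J+(J\Rightarrow H)$ is best seen with sets in place of degrees. Let $Y$ be a set and order the subsets of $\omega\times Y$ by inclusion; ideals, $+$ and $\Rightarrow$ are defined as before, with union as join. Let $P_s=\{s\}\times Y$ be the $s$-th \emph{slice}, and let $J$ be the ideal of sets contained in a finite union of slices. Given arbitrary sets $V_0,V_1,\dots$, let $I$ be the ideal of finite unions of sets $w\subseteq V_s\cap P_s$, $s\in\omega$. Then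
\begin{align*}
x\in(J\Rightarrow I)&\iff x\cap P_s\subseteq V_s\text{ for all }s,\\
x\in J+(J\Rightarrow I)&\iff x\cap P_s\subseteq V_s\text{ for almost all }s.
\end{align*}
For the first line: if $x\in(J\Rightarrow I)$, then $x\cap P_s\in J$ lies in $I$, so it is covered by finitely many $V_{s'}\cap P_{s'}$, of which only $V_s\cap P_s$ meets $P_s$. Conversely, a set $w\subseteq x$ in $J$ is the finite union of the nonempty sets $w\cap P_s\subseteq V_s\cap P_s$. For the second line: an element of $J$ meets only finitely many slices, and conversely one splits off from $x$ its part in the finitely many exceptional slices.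

If $V_s=V$ for almost all $s$, the ideal $J+(J\Rightarrow I)$ depends only on $V$, whereas $I$ is described in terms of the approximations $V_s$. The operation has taken a limit.

The operation can be nested. In $\omega\times\omega\times Y$ let $P_{s_1}$ and $P_{s_1s_2}$ be the slices given by the first coordinate and by the first two coordinates, let $J_1\supseteq J_2$ be the ideals of sets contained in finitely many slices of the respective kind, and let $I$ consist of the finite unions of subsets of the sets $V_{s_1s_2}\cap P_{s_1s_2}$. By the case above with index set $\omega^2$, a set $x$ lies in $H_1=J_2+(J_2\Rightarrow I)$ iff $x\cap P_{s_1s_2}\subseteq V_{s_1s_2}$ for almost all pairs $(s_1,s_2)$. Next, $x\in(J_1\Rightarrow H_1)$ iff $x\cap P_{s_1}\in H_1$ for every $s_1$, that is, iff for every $s_1$ the inclusion holds for almost all $s_2$. Adding $J_1$ forgives finitely many $s_1$: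
\[
x\in J_1+(J_1\Rightarrow H_1)\iff\text{for almost all }s_1,\text{ for almost all }s_2:\ x\cap P_{s_1s_2}\subseteq V_{s_1s_2}.
\]
If $V_{s_1s_2}=V_{s_1}$ for almost all $s_2$, only the sequence of limits $V_{s_1}$ matters. By the limit lemma this sequence may be one jump more complicated than the double sequence from which $I$ is built; with $q$ ideals $J_1\supseteq\dots\supseteq J_q$ one gains $q-1$ jumps.

Among degrees there are no intersections $x\cap P_s$, and for an arbitrary parameter tuple no slices are given. The conditions (X1)--(X3) below are what is needed to recover slices from the ideals $J_k$ and to replace intersection by Lemma~\ref{lem:split}(b).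

\section{The formulas}\label{sec:formulas}

\subsection*{The intended model}
The formulas are written with the following picture in mind; it is made precise in Sections~\ref{sec:T} and~\ref{sec:verify}, and nothing in Sections~\ref{sec:arch} and~\ref{sec:forcing} depends on it. The possible members of a recursive set $T$ are the cells of a grid with \emph{levels} $\ell$ and \emph{rows} $A_0,B_0,A_1,B_1,\dots$. The part of $T$ in row $A_n$ stands for the number $n$, the part in row $B_m$ for the pair $m=\langle n,n'\rangle$. Define five functions on pair codes: for $m=\langle n,n'\rangle$ and $\iota=1,\dots,5$ let $\iota(m)$ be $n$, $n'$, $n+n'$, $nn'$, $0$, respectively. The levels are cut into labeled pieces. On the levels of a piece with label $(\iota,m)$, row $B_m$ of $T$ is a copy of row $A_{\iota(m)}$; on pieces with the label ``free'' nothing is copied; and apart from the copies no cell of $T$ gives information on another. The degrees $t_1,t_2$ are the parts of $T$ in the $A$-rows and the $B$-rows, $L_1,L_2$ are the ideals generated by single rows, $Z_\iota$ is generated by the parts of the rows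 $B_m$ on pieces with label $(\iota,m)$, and $N$, the ideal of negligible degrees, is generated by the parts of $T$ on single pieces. The free pieces generate $J_1$, they are cut into subpieces that generate $J_2$, and so on.

For example, let $w$ be row $B_{\langle2,3\rangle}$. The elements of $Z_3$ below $w$ are parts of this row on pieces labeled $(3,\langle2,3\rangle)$, and these are copies of parts of row $A_5$. Modulo $N$, row $A_5$ is the least union of parts of $A$-rows above all of them; in the same way $Z_1$ and $Z_2$ lead from $w$ to $A_2$ and $A_3$. This is how $2+3=5$ is read off the order.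

\subsection*{The definitions}
Let $q\ge2$; its value is fixed at the end of this section. A \emph{parameter tuple} $\pi$ consists of degrees $t_1,t_2,a_0$ and of pairs coding ideals $N,L_1,L_2,Z_1,\dots,Z_5,J_1,\dots,J_q$ of $[0,t]$, where $t=t_1\vee t_2$. Put $J_{q+1}=\{0\}$. The following notions are first order in $\le$ and $\pi$.
\begin{itemize}
\item $x\sqsubseteq y$ iff $x\le y\vee j$ for some $j\in N$; $x\approx y$ iff $x\sqsubseteq y$ and $y\sqsubseteq x$.
\item $\mathcal C_a=\{x\in L_a:\mathrm{Sp}_{t_a}(x)\}$ for $a=1,2$.
\item For $w\in\mathcal C_2$, $x\in\mathcal C_1$, $1\le\iota\le5$: $w\to_\iota x$ iff there is $j\in N$ such that every $z\in Z_\iota$ with $z\le w$ satisfies $z\le x\vee j$. $\mathrm{Im}_\iota(w,x)$ iff $w\to_\iota x$ and $x\sqsubseteq x_1$ for all $x_1\in\mathcal C_1$ with $w\to_\iota x_1$.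
\item $\mathrm{Full}(x)$ iff $x\in\mathcal C_1$ and there is $w\in\mathcal C_2$ with $\mathrm{Im}_1(w,x)$ and $\mathrm{Im}_5(w,a_0)$.
\item $x\in R$ iff $\mathrm{Full}(x)$ and $x\sqsubseteq y$ for every $y$ with $\mathrm{Full}(y)$ and $y\sqsubseteq x$.
\item $\mathrm{Add}(x,y,z)$ iff there is $w\in\mathcal C_2$ with $\mathrm{Im}_1(w,x)$, $\mathrm{Im}_2(w,y)$, $\mathrm{Im}_3(w,z)$; $\mathrm{Mul}(x,y,z)$ is defined with $\mathrm{Im}_4$ in place of $\mathrm{Im}_3$. For $x,y\in R$: $x\le_Ry$ iff $\mathrm{Add}(x,z,y)$ for some $z\in R$.
\item $x$ \emph{represents} $0$ iff $x\in R$ and $\mathrm{Add}(x,y,y)$ for all $y\in R$; $x$ represents $1$ iff $x\in R$ and $\mathrm{Mul}(x,y,y)$ for all $y\in R$.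
\item $c$ is a \emph{cover} of $j$ iff $c\in J_1$, $\mathrm{Sp}_t(c)$, and every $z\in J_1$ with $z\le j$ is $\le c$.
\item $h$ is a \emph{hull} of $y\in R$ iff $h\le t$ and
\begin{enumerate}
\item[(Bd)] $x\sqsubseteq h$ for all $x\in R$ with $x\le_Ry$;
\item[(Sm)] for all $x\in R$ with $x\not\le_Ry$ and all $j\in N$ there is $c\in J_1\setminus J_2$ with $\mathrm{Sp}_t(c)$, $c\le x$, $c\perp h$, $c\perp j$.
\end{enumerate}
\item For an ideal $I\subseteq[0,t]$ put $H_q=I$, $H_k=J_{k+1}+(J_{k+1}\Rightarrow H_{k+1})$ for $k=q-1,\dots,1$, and $\mathcal U(I)=N+(J_1\Rightarrow H_1)$. This is an ideal containing $N$.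
\end{itemize}
In the intended model, an element of $\mathcal C_a$ selects at each level some cells from finitely many fixed rows, $a_0$ is row $A_0$, $\mathrm{Full}(x)$ says that $x$ selects at least one cell and $x\in R$ that it selects exactly one cell at all non-negligible levels. A hull of row $A_n$ is the union of the rows $A_0,\dots,A_n$. Hulls turn the defined relation $\le_R$ into the relations $\le$ and $\perp$, which ideals can see.

\begin{definition}\label{def:chi}
$\chi_q(\pi)$ is the conjunction of the following first-order conditions.
\begin{enumerate}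
\item[(X0)] $a_0\in\mathcal C_1$.
\item[(X1)] $J_q\subseteq\dots\subseteq J_1\subseteq N$, and for $1\le k\le q$ each $j\in J_k$ lies below some $c\in J_k$ with $\mathrm{Sp}_t(c)$.
\item[(X2)] Every $j\in N$ has a cover.
\item[(X3)] For $1\le k<q$: if $u\in J_k\setminus J_{k+1}$, $\mathrm{Sp}_t(u)$ and $j\in J_{k+1}$, then there is $c\in J_{k+1}\setminus J_{k+2}$ with $\mathrm{Sp}_t(c)$, $c\le u$, $c\perp j$.
\item[(X4)] $\mathrm{Add}$ and $\mathrm{Mul}$ are $\approx$-invariant on $R$ and induce total operations on $S=R/{\approx}$ that make $S$ a commutative semiring (both operations are commutative and associative with neutral elements $0,1$, multiplication distributes over addition, $0\cdot x=0$) such that $0\ne1$; $x+z=y+z$ implies $x=y$; $x+y=0$ implies $x=0$; every idempotent $e$ (i.e., $ee=e$) has an $e'$ with $e+e'=1$, $ee'=0$; and for every $x$ there are an idempotent $e$ and a $z$ with $x=ez+e$.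
\item[(X5)] Every $y\in R$ has a hull.
\item[(X6)] For every ideal $I\subseteq[0,t]$ coded by a pair: if $\mathcal U(I)$ contains all $x\in R$ representing $0$, and contains every $y\in R$ representing $x+1$ whenever $x\in R\cap\mathcal U(I)$, then $R\subseteq\mathcal U(I)$.
\end{enumerate}
\end{definition}

The last clause of (X4) is the form that ``every number is $0$ or a successor'' takes for functions: $e$ is the indicator of the set where $x>0$. Condition (X6) is the induction axiom. It has content only if the ideals $J_k$ are rich. If, say, $J_q=\{0\}$, then $(J_q\Rightarrow I)=[0,t]$, so all $H_k$ with $k<q$ and $\mathcal U(I)$ equal $[0,t]$ and (X6) says nothing; (Sm) and (X3) provide the richness. In the proof of Proposition~\ref{prop:arch}, (X1), (X2) and (Bd) put the elements below numerals into $\mathcal U(I)$, while (Sm) and (X3) keep the others out. Condition (X0) serves there only to have $a_0\le t$.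

\subsection*{The choice of $q$}
The depth $q$ must exceed the complexity of the notions used to describe the archimedean part of $S$. There is no circularity, because these notions mention only $J_1$ and $J_2$.

\begin{lemma}\label{lem:q}
There is a number $q_0\ge2$ such that for every $q\ge2$, every parameter tuple $\pi$ satisfying \emph{(X0)} and every recursive $T$ of degree $t$, the following relations, read as relations on indices of degrees $\le t$, are computable in $0^{(q_0)}$: $x\le y$; $c\perp d$; $\mathrm{Sp}_t(c)$; membership in $N$, $J_1$, $J_2$, $R$; $\mathrm{Add}$; ``$x$ represents $0$''; ``$x$ represents $1$''; $\le_R$; ``$c$ is a cover of $j$''; ``$h$ is a hull of $y$''.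
\end{lemma}

\begin{proof}
Let $\mathfrak M$ be the structure with domain $\omega$, where $i$ stands for $z_i$, with the relations $z_i\le z_j$ and $z_i\in A$ for $A=N,L_1,L_2,Z_1,\dots,Z_5,J_1,J_2$, and with constants for indices of $t,t_1,t_2,a_0$, all of which are $\le t$. These relations are $\Sigma_2$, hence computable in $0''$. In the definitions of the listed notions all quantifiers range over degrees $\le t$; the join of two such degrees is their least upper bound in $[0,t]$; and $J_3,\dots,J_q$ do not occur. So the notions are defined in $\mathfrak M$ by finitely many formulas that do not depend on $q,\pi,T$. If $a$ bounds the number of quantifiers in prenex forms of these formulas, the relations are computable in $(0'')^{(a)}=0^{(a+2)}$. Take $q_0=a+2$.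
\end{proof}

From now on $q=q_0+1$.

\section{Every coded semiring is archimedean}\label{sec:arch}

\begin{proposition}\label{prop:arch}
If $\chi_q(\pi)$ holds, then for every $x\in S$ there are $n\in\mathbb N$ and $u\in S$ with $x+u=n$, where $n$ denotes the numeral $1+\dots+1$ of $S$.
\end{proposition}

Fix $\pi$ with $\chi_q(\pi)$ and a recursive set $T$ of degree $t$. For each $n$ choose $y_n\in R$ representing the numeral $n$ and a hull $h_n$ of $y_n$. Call $x\in R$ \emph{good} if $x\le_Ry_n$ for some $n$, and \emph{bad} otherwise. If $x+u=n$ in $S$, then $x+(u+1)=n+1$ and $(x+1)+u=n+1$. Hence $x\le_Ry_n$ implies $x\le_Ry_{n'}$ for all $n'\ge n$, and if $x$ is good, so is every representative of $x+1$. Representatives of $0$ are good. Suppose that a bad element exists. We construct an ideal $I$ coded by a pair with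
\[
\mathcal U(I)\cap R=\{x\in R:x\text{ is good}\}.
\]
Then $\mathcal U(I)$ satisfies the hypothesis of (X6) and not its conclusion, which proves the proposition.

\subsection*{Slices}
For $1\le k\le q$ the set of machines for P-sets $Q$ with $T[Q]\in J_k$ is $\Sigma_2$ and nonempty ($Q=\emptyset$). Let $Q^k_0,Q^k_1,\dots$ be a $0'$-computable enumeration of it. Put
\[
Q^k_{<\mu}=\bigcup_{s<\mu}Q^k_s,\qquad P^k_s=Q^k_s\setminus Q^k_{<s},\qquad P_{(s_1,\dots,s_k)}=P^1_{s_1}\cap\dots\cap P^k_{s_k}.
\]
Then $T[Q^k_{<\mu}]\in J_k$, and $Q^k_\sigma\subseteq P^k_0\cup\dots\cup P^k_\sigma$. For $c\in J_k$ with $\mathrm{Sp}_t(c)$ let $\sigma_k(c)$ be the least $s$ with $c=T[Q^k_s]$ and $T[Q^k_s]\perp T[(Q^k_s)^c]$; it exists by Lemma~\ref{lem:split}(a). The sets $P^k_s$ are the slices of Section~\ref{sec:toy}. The next lemma replaces the two set-theoretic moves used there: cutting off the first $\mu$ slices, and locating the slices that an element of $J_k$ can meet.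

\begin{lemma}\label{lem:slices}
Let $1\le k\le q$ and $\mu\in\omega$.
\begin{enumerate}
\item[(a)] Every $w\le t$ can be written as $w=w_1\vee w_2$ with $w_1\in J_k$ such that, for every P-set $E$, every $u\in J_k$ with $u\le w_2$ and $u\le T[E]$ is a finite join of degrees $u_s\le T[E\cap P^k_s]$ with $s\ge\mu$.
\item[(b)] Let $c\in J_k$, $\mathrm{Sp}_t(c)$, $c\perp T[Q^k_{<\mu}]$. If $0\ne w\le c$ and $w\le T[P^k_s]$, then $\mu\le s\le\sigma_k(c)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (X1) there is $c\in J_k$ with $\mathrm{Sp}_t(c)$ and $c\ge T[Q^k_{<\mu}]$. Let $c'$ be a complement of $c$ and write $w=w_1\vee w_2$ with $w_1\le c$, $w_2\le c'$. Let $u$ and $E$ be as stated. By (X1), $u\le d$ for some $d\in J_k$ with $\mathrm{Sp}_t(d)$; let $\sigma=\sigma_k(d)$. Lemma~\ref{lem:split}(b) gives $u\le T[E\cap Q^k_\sigma]\le\bigvee_{s\le\sigma}T[E\cap P^k_s]$, so $u=\bigvee_{s\le\sigma}u_s$ with $u_s\le T[E\cap P^k_s]$. For $s<\mu$ we have $u_s\le T[Q^k_{<\mu}]\le c$ and $u_s\le c'$, so $u_s=0$.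
(b) If $s<\mu$, then $w\le T[Q^k_{<\mu}]$ and $w\le c$, so $w=0$. If $s>\sigma=\sigma_k(c)$, then $P^k_s\cap Q^k_\sigma=\emptyset$ and $w=0$ by Lemma~\ref{lem:split}(b).
\end{proof}

Part (b) with $\mu=0$ applies to every $c\in J_k$ that splits $t$.

\subsection*{Assigning hulls to slices}
In the language of Section~\ref{sec:toy}, we want $x\in\mathcal U(I)$ to mean: for almost all $s$, the part of $x$ in the slice $P^1_s$ is below $h_{\nu(s)}$, where $\nu(s)$ tends to infinity. A good $x$ is below $h_n$ for all large $n$, but only up to an error $j\in N$ that depends on $n$; so $h_n$ may be used only on slices beyond the cover of this error. A bad $b$ has, for every $n$, a part $c$ orthogonal to $h_n$; so $h_n$ must stay in use until the slices met by $c$ are passed. Both demands are met if $\nu$ grows slowly enough.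

Let $x_0,x_1,\dots$ list $R$, and let $(b_0,j_0),(b_1,j_1),\dots$ list all pairs of a bad element and an element of $N$. For $i\le n$ with $x_i\le_Ry_n$ choose by (Bd) some $j_{i,n}\in N$ with $x_i\le h_n\vee j_{i,n}$, choose by (X2) a cover $c_{i,n}$ of $j_{i,n}$, and let $a_{i,n}=\sigma_1(c_{i,n})$. Choose numbers $m_0<m_1<\cdots$ and degrees $c^0,c^1,\dots$ recursively so that
\begin{itemize}
\item $m_n>a_{i,n}$ for all $i\le n$ with $x_i\le_Ry_n$;
\item $c^n\in J_1\setminus J_2$, $\mathrm{Sp}_t(c^n)$, $c^n\le b_n$, $c^n\perp h_n$, $c^n\perp j_n$, $c^n\perp T[Q^1_{<m_n}]$;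
\item $m_{n+1}>\sigma_1(c^n)$.
\end{itemize}
The degree $c^n$ is given by (Sm) for the hull $h_n$ of $y_n$, applied to $b_n\not\le_Ry_n$ and $j_n\vee T[Q^1_{<m_n}]\in N$. Let $G(s)$ be the chosen index of $h_n$ if $m_n\le s<m_{n+1}$, and an index of $0$ if $s<m_0$.

We make all choices by taking the first index found in a search, and claim that then $G\le_T0^{(q)}$. By Lemma~\ref{lem:q} the sequences $(y_n)$, $(h_n)$, $(x_i)$ are computable in $0^{(q_0)}$: search for representatives of $0$ and $1$, then for $y_{n+1}\in R$ with $\mathrm{Add}(y_n,y,y_{n+1})$, where $y$ is the representative of $1$, and for hulls. Goodness adds one quantifier, so it is decidable in $0^{(q_0+1)}=0^{(q)}$, and $(b_n,j_n)$ is computable in $0^{(q)}$. The degrees $j_{i,n},c_{i,n},c^n$ are found by searching for witnesses of Boolean combinations of the relations in Lemma~\ref{lem:q}; indices of joins and of the degrees $T[Q^1_s]$, $T[(Q^1_s)^c]$, $T[Q^1_{<\mu}]$ are computable in $0'$; and $\sigma_1(c)$ is found by testing $s=0,1,\dots$ with the relations $\le$ and $\perp$. This proves the claim.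

\subsection*{The ideal $I$}
Put $g_1=G$. Applying the limit lemma $q-1$ times, we get functions $g_k\le_T0^{(q-k+1)}$ on $\omega^k$ for $k\le q$ with $g_k(\vec s)=\lim_sg_{k+1}(\vec s,s)$ for all $\vec s\in\omega^k$, $k<q$. The function $g=g_q$ is computable in $0'$. Call $(s_1,\dots,s_k)$ \emph{settled} if $g_k(s_1,\dots,s_k)=G(s_1)$. Every $(s_1)$ is settled, and if $\vec s$ of length $k<q$ is settled, then $(\vec s,s)$ is settled for almost all $s$.

Let $I$ be the set of finite joins of degrees $w$ such that $w\le z_{g(\vec s)}$ and $w\le T[P_{\vec s}]$ for some $\vec s\in\omega^q$. It contains $0$, is closed under joins, and is closed downward by Lemma~\ref{lem:distr}(a). It is $\Sigma_2$: $z_e\in I$ iff there are finitely many indices $e_1,\dots,e_n$ and tuples $\vec s_1,\dots,\vec s_n$ with $z_e\le z_{e_1}\vee\dots\vee z_{e_n}$, $z_{e_i}\le z_{g(\vec s_i)}$ and $z_{e_i}\le T[P_{\vec s_i}]$; here $g$ and the indices of the $T[P_{\vec s}]$ are $0'$-computable, so their graphs are $\Sigma_2$, and $\le$ is $\Sigma_2$. By Corollary~\ref{cor:sigma2}, $I$ is coded by a pair. Let $H_k$ and $\mathcal U(I)$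 be formed from this $I$.

\medskip\noindent\emph{Claim 1. If $\vec s=(s_1,\dots,s_k)$ is settled, $w\le z_{G(s_1)}$ and $w\le T[P_{\vec s}]$, then $w\in H_k$.}

We use downward induction on $k$. For $k=q$ we have $g(\vec s)=G(s_1)$, so $w\in I$. Let $k<q$ and let $(\vec s,s)$ be settled for all $s\ge\mu$. Write $w=w_1\vee w_2$ as in Lemma~\ref{lem:slices}(a) for $k+1$ and $\mu$. As $w_1\in J_{k+1}$, it suffices to show $w_2\in(J_{k+1}\Rightarrow H_{k+1})$. Let $u\in J_{k+1}$, $u\le w_2$. Since $u\le T[P_{\vec s}]$, $u$ is a finite join of degrees $u_s\le T[P_{\vec s}\cap P^{k+1}_s]=T[P_{(\vec s,s)}]$ with $s\ge\mu$. Also $u_s\le w\le z_{G(s_1)}$, so $u_s\in H_{k+1}$ by induction, and $u\in H_{k+1}$.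

\medskip\noindent\emph{Claim 2. Every good $x$ lies in $\mathcal U(I)$.}

Let $x=x_i\le_Ry_{n_0}$ and $n_1=\max(i,n_0)$. Write $x=x'\vee x''$ as in Lemma~\ref{lem:slices}(a) for $k=1$ and $\mu=m_{n_1}$. Then $x'\in J_1\subseteq N$, and we show $x''\in(J_1\Rightarrow H_1)$. Let $u\in J_1$, $u\le x''$. With $E=\Sigma^*$, $u$ is a finite join of degrees $u_s\le T[P^1_s]$ with $s\ge m_{n_1}$. Fix such an $s$ and let $m_n\le s<m_{n+1}$. Then $n\ge n_1$, so $i\le n$ and $x_i\le_Ry_n$, and $u_s\le x\le h_n\vee j_{i,n}$. Write $u_s=u'\vee u''$ with $u'\le h_n$, $u''\le j_{i,n}$. As $u''\le u\in J_1$, the cover property gives $u''\le c_{i,n}$. Since $u''\le T[P^1_s]$ and $s\ge m_n>a_{i,n}=\sigma_1(c_{i,n})$, Lemma~\ref{lem:slices}(b) with $\mu=0$ gives $u''=0$. Thus $u_s\le h_n=z_{G(s)}$, and $u_s\in H_1$ by Claim~1. Hence $u\in H_1$.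

\medskip\noindent\emph{Claim 3. No bad $b$ lies in $\mathcal U(I)$.}

Suppose $b=j\vee x'$ with $j\in N$, $x'\in(J_1\Rightarrow H_1)$, and let $(b,j)=(b_n,j_n)$. We descend through the $H_k$, each time choosing a smaller nonzero degree that avoids the finitely many slices on which the approximation may still be wrong. Precisely, we construct $c_1\ge c_2\ge\dots\ge c_q$ and numbers $\mu_1,\dots,\mu_q$ such that, with $\sigma_k=\sigma_k(c_k)$, for each $k$:
\begin{itemize}
\item $c_k\in J_k\setminus J_{k+1}$, $c_k\in H_k$, $\mathrm{Sp}_t(c_k)$, $c_k\perp T[Q^k_{<\mu_k}]$;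
\item every $(s_1,\dots,s_k)$ with $\mu_l\le s_l\le\sigma_l$ for all $l\le k$ is settled.
\end{itemize}
Put $c_1=c^n$ and $\mu_1=m_n$; then $\sigma_1<m_{n+1}$. From $c_1\le b=j\vee x'$ and $c_1\perp j$ we get $c_1\le x'$ by Lemma~\ref{lem:distr}(c), and $c_1\in J_1$ gives $c_1\in H_1$. Given the data up to $k<q$, choose $\mu_{k+1}$ so that $(s_1,\dots,s_k,s)$ is settled for each of the finitely many tuples above and all $s\ge\mu_{k+1}$. Write $c_k=j'\vee x''$ with $j'\in J_{k+1}$ and $x''\in(J_{k+1}\Rightarrow H_{k+1})$. By (X3) there is $c_{k+1}\in J_{k+1}\setminus J_{k+2}$ with $\mathrm{Sp}_t(c_{k+1})$, $c_{k+1}\le c_k$ and $c_{k+1}\perp j'\vee T[Q^{k+1}_{<\mu_{k+1}}]$. Then $c_{k+1}\le x''$ by Lemma~\ref{lem:distr}(c), so $c_{k+1}\in H_{k+1}$.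

Now $c_q\notin J_{q+1}=\{0\}$ and $c_q\in H_q=I$. So there are $w\ne0$ and $\vec s\in\omega^q$ with $w\le c_q$, $w\le z_{g(\vec s)}$ and $w\le T[P_{\vec s}]$. For each $k$ we have $w\le c_k$ and $w\le T[P^k_{s_k}]$, so $\mu_k\le s_k\le\sigma_k$ by Lemma~\ref{lem:slices}(b). Hence $\vec s$ is settled and $m_n\le s_1<m_{n+1}$, which gives $w\le z_{G(s_1)}=h_n$. But $w\le c_1=c^n\perp h_n$, so $w=0$, a contradiction.

\medskip
Claims 2 and 3 complete the proof of Proposition~\ref{prop:arch}.

\section{Truth by forcing}\label{sec:forcing}

In this section $S$ is a semiring with the algebraic properties in (X4) in which every element $x$ satisfies $x+u=n$ for some $u\in S$, $n\in\mathbb N$. Such an $S$ need not satisfy the true sentences of arithmetic: in $S=\mathbb N\times\mathbb N$ the element $(0,1)$ is neither $0$ nor of the form $y+1$. The remedy is to evaluate formulas locally, on idempotents.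

Let $\mathcal E$ be the set of idempotents of $S$. It is closed under products, and for $e\in\mathcal E$ the element $e'$ of (X4) is idempotent, since $e'=e'(e+e')=e'e'$. For $e,f\in\mathcal E$ write $f\le e$ if $fe=f$; this relation is transitive. Call $e,f$ \emph{orthogonal} if $ef=0$.

\begin{lemma}\label{lem:decomp}
\begin{enumerate}
\item[(a)] If $x+u=n$, there are pairwise orthogonal $e_0,\dots,e_n\in\mathcal E$ with $\sum_ie_i=1$ and $e_ix=ie_i$.
\item[(b)] If $0\ne f\in\mathcal E$ and $fn=fm$ for $n,m\in\mathbb N$, then $n=m$.
\end{enumerate}
\end{lemma}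

\begin{proof}
(a) Induction on $n$. For $n=0$ we have $x=0$; take $e_0=1$. Let $x+u=n+1$ and $x=ez+e$ with $e\in\mathcal E$. Multiplying by $e$ gives $ez+e+eu=ne+e$, and cancellation gives $ez+eu=ne$. Adding $ne'$ gives $ez+(eu+ne')=n$. Let $f_0,\dots,f_n$ be as in (a) for $ez$, and put $e_0=e'$, $e_{i+1}=ef_i$. These are pairwise orthogonal idempotents with sum $e'+e=1$. Moreover $e'x=e'ez+e'e=0$ and $ef_ix=e\cdot f_iez+ef_i=ief_i+ef_i=(i+1)ef_i$.
(b) If $n=m+d$ with $d>0$, cancellation gives $fd=0$, that is $f+f(d-1)=0$, so $f=0$.
\end{proof}

We take the formulas of arithmetic to be built from equations between terms in $0,1,+,\times$ by $\wedge,\neg,\exists$. For $0\ne e\in\mathcal E$ and formulas with parameters from $S$ define $e\Vdash\varphi$ recursively: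
\begin{itemize}
\item $e\Vdash\tau=\tau'$ iff $e\tau=e\tau'$ in $S$;
\item $e\Vdash\varphi\wedge\psi$ iff $e\Vdash\varphi$ and $e\Vdash\psi$;
\item $e\Vdash\neg\varphi$ iff no $f\in\mathcal E$ with $0\ne f\le e$ satisfies $f\Vdash\varphi$;
\item $e\Vdash\exists v\,\varphi(v)$ iff $e\Vdash\varphi(x)$ for some $x\in S$.
\end{itemize}

\begin{example}
In $S=\mathbb N\times\mathbb N$ we have $1\Vdash\neg\exists x\,\bigl(\neg\,x=0\wedge\neg\exists y\,(x=y+1)\bigr)$. Suppose that $f\ne0$ forces both conjuncts for some $x$, and take $f_1\in\{(1,0),(0,1)\}$ with $f_1\le f$. The first conjunct gives $f_1x\ne0$, so the coordinate of $x$ selected by $f_1$ is positive and $f_1x=f_1(y+1)$ for some $y$. Thus $f_1\Vdash\exists y\,(x=y+1)$, contradicting the second conjunct.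
\end{example}

Call $f\in\mathcal E\setminus\{0\}$ \emph{constant} for $\vec x=(x_1,\dots,x_r)\in S^r$ with \emph{value} $\vec n\in\mathbb N^r$ if $fx_l=fn_l$ for all $l$. The value is unique by Lemma~\ref{lem:decomp}(b). If $0\ne f_1\le f$, multiplication by $f_1$ shows that $f_1$ is constant with the same value. Every nonzero $e\in\mathcal E$ is a finite orthogonal sum of elements $\le e$ that are constant for $\vec x$: take decompositions $1=\sum_ie^l_i$ for each $x_l$ from Lemma~\ref{lem:decomp}(a), expand $e=e\prod_l\sum_ie^l_i$, and omit the terms that are zero. At least one term remains.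

\begin{proposition}\label{prop:forcing}
Let $0\ne e\in\mathcal E$ and $\vec x\in S^r$. Then $e\Vdash\varphi(\vec x)$ iff $\mathbb N\models\varphi(\vec n)$ for every $f\le e$ that is constant for $\vec x$ with value $\vec n$. In particular, for a sentence $\varphi$, $1\Vdash\varphi$ iff $\mathbb N\models\varphi$.
\end{proposition}

\begin{proof}
Induction on $\varphi$, for all $e$ and $\vec x$ at once.

\emph{Equations.} If $f$ is constant with value $\vec n$, then $f\tau(\vec x)=f\tau(\vec n)$ for every term $\tau$, because $f(a+b)=fa+fb$ and $fab=(fa)(fb)$; and $\tau(\vec n)$ is the numeral of the value of $\tau$ in $\mathbb N$. If $e\tau(\vec x)=e\tau'(\vec x)$ and $f\le e$, multiplying by $f$ gives $f\tau(\vec n)=f\tau'(\vec n)$, so $\tau(\vec n)=\tau'(\vec n)$ in $\mathbb N$ by Lemma~\ref{lem:decomp}(b). Conversely, write $e=\sum_if_i$ with $f_i\le e$ constant; then $f_i\tau(\vec x)=f_i\tau'(\vec x)$ for each $i$, and we add up.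

\emph{Conjunction.} Both sides of the equivalence distribute over $\wedge$.

\emph{Negation.} If some constant $f\le e$ has a value $\vec n$ with $\mathbb N\models\varphi(\vec n)$, then all constant $f_1\le f$ have the value $\vec n$, so $f\Vdash\varphi(\vec x)$ by induction and $e\not\Vdash\neg\varphi(\vec x)$. Conversely, if $e\not\Vdash\neg\varphi(\vec x)$, take $0\ne f\le e$ with $f\Vdash\varphi(\vec x)$ and a constant $f_1\le f$. Then $f_1\le e$, and its value satisfies $\varphi$ by induction.

\emph{Existential quantifier.} Let $e\Vdash\varphi(x,\vec x)$ and let $f\le e$ be constant for $\vec x$ with value $\vec n$. Take $f_1\le f$ constant for $(x,\vec x)$. Its value is $(m,\vec n)$ for some $m$, and $\mathbb N\models\varphi(m,\vec n)$ by induction. Conversely, write $e=\sum_if_i$ orthogonally with $f_i\le e$ constant for $\vec x$ with value $\vec n_i$, choose $m_i$ with $\mathbb N\models\varphi(m_i,\vec n_i)$, and glue the witnesses: $x=\sum_im_if_i$. Let $f\le e$ be constant for $(x,\vec x)$. As $f=fe=\sum_iff_i$, some $ff_i$ is nonzero. It has the same value as $f$; it satisfies $ff_ix=m_iff_i$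 by orthogonality; and its value on $\vec x$ is $\vec n_i$ because $ff_i\le f_i$. So $f$ has value $(m_i,\vec n_i)$. By induction $e\Vdash\varphi(x,\vec x)$.

For a sentence, every nonzero idempotent is constant for the empty tuple, and $1\ne0$ is one.
\end{proof}

\section{A recursive set with prescribed links}\label{sec:T}

We now build the intended model. Only $q\ge2$ is used. The set $T$ must make reductions between its parts as rare as possible while respecting the copies that code arithmetic.

\subsection*{Cells}
Let $\delta(0)=16$ and $\delta(\ell+1)=2^{2^{\delta(\ell)}}$. For $\rho<\ell$ the \emph{cell} $(\ell,\rho)$, of \emph{level} $\ell$ and \emph{row} $\rho$, is the string $0^{\delta(\ell)}1^{\rho+1}$. Its length is between $\delta(\ell)$ and $2\delta(\ell)$. The set $\Lambda$ of all cells is a P-set, as the values $\delta(\ell)\le n$ can be listed in time polynomial in $n$. Row $2i$ is called $A_i$ and row $2m+1$ is called $B_m$; the cells in $A$-rows form the set $\Lambda_1$ (sort $1$), those in $B$-rows the set $\Lambda_2$ (sort $2$). The gaps between levels are so large that lower levels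 of $T$ will be computable in time polynomial in the length of a cell of a higher level.

Let $\mathcal B$ be the Boolean algebra of all $C\subseteq\omega$ with $\{0^{\delta(\ell)}:\ell\in C\}\in\mathrm P$. It contains all finite sets. Fix a list of machines in which each machine occurs infinitely often, and let $C_e$ be the set of $\ell$ such that machine $e$ accepts $0^{\delta(\ell)}$ within $\delta(\ell)^e+e$ steps. Then $(C_e)$ lists $\mathcal B$. All codings used below are the standard ones, decodable in time polynomial in the code number. For a P-set $Q\subseteq\Lambda$, a row $\rho$ and $D\in\mathcal B$ put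
\[
Q^\rho=\{\ell:(\ell,\rho)\in Q\},\quad\mathrm{Lev}(D)=\{(\ell,\rho)\in\Lambda:\ell\in D\},\quad\mathrm{Row}(\rho,D)=\{(\ell,\rho):\ell\in D,\ \ell>\rho\}.
\]
Then $Q^\rho\in\mathcal B$, and the other two are P-sets.

\subsection*{Pieces}
The formulas must detect a failure of, say, $x+y=z$ wherever on the levels it occurs. So every set $C\in\mathcal B$ that is not negligible has to contain pieces of every label. We achieve this by letting each $C_e$ donate half of its remaining elements to a new piece, infinitely often for each label.

The \emph{labels} are $\mathsf f$ (free) and $(\iota,m)$ for $1\le\iota\le5$, $m\in\omega$. Code triples $r=\langle e,\lambda,s\rangle$, where $e,s\in\omega$ and $\lambda$ is a label, bijectively by natural numbers with $e\le r$. For such $r$ put $\lambda(r)=\lambda$, and let $D_r$ consist of the first, third, fifth, \dots\ elements of $C_e\setminus\bigcup_{r'<r}D_{r'}$. A \emph{node} is a sequence $\sigma=(r,s_2,\dots,s_k)$ with $\lambda(r)=\mathsf f$ and $1\le k\le q$; $|\sigma|=k$ is its length. Put $D_{(r)}=D_r$, and for $|\sigma|<q$ and $s=\langle e,s'\rangle$ let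 $D_{\sigma s}$ consist of the first, third, fifth, \dots\ elements of $(C_e\cap D_\sigma)\setminus\bigcup_{s''<s}D_{\sigma s''}$. These sets are uniformly recursive. Each of them is in $\mathcal B$: for a fixed piece, membership of $\ell$ is decided by evaluating finitely many fixed sets $C_e$ at all $\ell'\le\ell$, which takes time polynomial in $\delta(\ell)$. The $D_r$ are pairwise disjoint, $D_{\sigma s}\subseteq D_\sigma$, and pieces $D_\sigma$ with distinct nodes of the same length are disjoint. Call $C\in\mathcal B$ \emph{small} if $C\subseteq^*\bigcup_{r<r_0}D_r$ for some $r_0$.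

\begin{lemma}\label{lem:pieces}
\begin{enumerate}
\item[(a)] $\omega$ is not small. If $C\in\mathcal B$ is not small, then for every label $\lambda$ there are infinitely many $r$ with $\lambda(r)=\lambda$, $D_r\subseteq C$ and $D_r$ infinite.
\item[(b)] Let $|\sigma|<q$. If $D_\sigma$ is infinite, then $D_\sigma\not\subseteq^*\bigcup_{s<s_0}D_{\sigma s}$ for all $s_0$. If $C\in\mathcal B$, $C\subseteq D_\sigma$ and $C\not\subseteq^*\bigcup_{s<s_0}D_{\sigma s}$ for all $s_0$, then there are infinitely many $s$ with $D_{\sigma s}\subseteq C$ and $D_{\sigma s}$ infinite.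
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Y_r=\omega\setminus\bigcup_{r'<r}D_{r'}$ and suppose $Y_r$ is infinite, $r=\langle e,\lambda,s\rangle$. If $Y_r\cap C_e$ is infinite, its second, fourth, \dots\ elements stay in $Y_{r+1}$; if it is finite, $D_r$ is finite. Either way $Y_{r+1}$ is infinite. If $C=C_e$ is not small, then $C_e\cap Y_r$ is infinite for all $r$, so $D_r\subseteq C$ is infinite for each $r=\langle e,\lambda,s\rangle$, $s\in\omega$. (b) Repeat the argument with $Y_s=D_\sigma\setminus\bigcup_{s''<s}D_{\sigma s''}$ and $s=\langle e,s'\rangle$, $s'\in\omega$.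
\end{proof}

\subsection*{The construction}
Let $r(\ell)$ be the number $r\le\ell$ with $\ell\in D_r$, if there is one; statements about an undefined $r(\ell)$ count as false. The bound $r\le\ell$ makes $r(\ell)$ computable from $\ell$. Rows $\rho,\rho'<\ell$ are \emph{linked at $\ell$} if $\lambda(r(\ell))=(\iota,m)$ for some $\iota,m$ and $\{\rho,\rho'\}=\{B_m,A_{\iota(m)}\}$. At each level at most one pair of rows is linked, and it joins the two sorts; see Figure~\ref{fig:grid}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \x in {1,...,7} \foreach \y in {0,...,6} { \ifnum\y<\x \draw (\x,\y) circle (3pt); \fi }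
\foreach \x in {1,...,7} \node at (\x,-0.8) {\small $\x$};
\foreach \y/\t in {0/A_0,1/B_0,2/A_1,3/B_1,4/A_2,5/B_2,6/A_3} \node at (8.2,\y) {\small $\t$};
\node at (-0.4,-0.8) {\small level};
\draw[thick] (5,0) to[bend left=25] (5,3);
\draw[thick] (7,0) to[bend left=25] (7,3);
\fill (7,0) circle (3.5pt); \fill (7,3) circle (3.5pt);
\fill (6,4) circle (3.5pt); \fill (3,1) circle (3.5pt);
\end{tikzpicture}
\caption{Schematic picture of the cells $(\ell,\rho)$, $\rho<\ell$; filled cells belong to $T$. Levels $5$ and $7$ lie in a piece with label $(5,1)$, so rows $B_1$ and $A_0$ are linked there (arcs). A level contains at most one member of $T$, or exactly two in linked rows.}\label{fig:grid}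
\end{figure}

Fix a list of pairs of machines in which every pair occurs infinitely often. Let $Q_e$ be the set of cells $v$ that the first machine of pair $e$ accepts within $|v|^e+e$ steps, and for $v\in\Lambda$ let $g_e(v)$ be the output of the second machine if it halts within $|v|^e+e$ steps with an output in $\Lambda\cup\{\top,\bot\}$, and $\bot$ otherwise. Every pair of a P-set $Q\subseteq\Lambda$ and a polynomial-time $g:\Lambda\to\Lambda\cup\{\top,\bot\}$ is some $(Q_e,g_e)$. Requirement $e$ wants $T(v)\ne T(g_e(v))$ for some $v\in Q_e$, unless $g_e$ is trivial on $Q_e$. The link of a piece $D_r$ wants equal values in two rows. We resolve the conflict by priority: requirement $e$ respects the links of the pieces $D_r$ with $r\le e$ and ignores the others.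

A requirement $e\le\ell$ is \emph{violated at} $v=(\ell,\rho)\in Q_e$ if $g_e(v)\ne v$ and it is not the case that $r(\ell)\le e$ and $g_e(v)=(\ell,\rho')$ with $\rho,\rho'$ linked at $\ell$. We define $T\subseteq\Lambda$ level by level.

\emph{Level $\ell$.} Take the least $e\le\ell$ that has not acted yet and is violated at some cell of level $\ell$, and the least such cell $v=(\ell,\rho)$. Requirement $e$ \emph{acts at} $v$: if $g_e(v)$ is $\top$ or a cell of level $<\ell$ in $T$, put no cell of level $\ell$ into $T$; otherwise put $v$ into $T$, also $(\ell,\rho')$ if $r(\ell)\le e$ and $\rho'$ is linked to $\rho$ at $\ell$, and nothing else of level $\ell$. If no $e$ acts, put no cell of level $\ell$ into $T$.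

\begin{lemma}\label{lem:T}
The set $T$ is recursive and has the following properties.
\begin{enumerate}
\item[(T1)] Let $f,g$ be reductions. On the inputs $w$ such that $f(w),g(w)\in\Lambda$ and $f(w)$ has smaller level than $g(w)$, the value $T(f(w))$ is computable in time polynomial in $|w|$.
\item[(T2)] $T$ contains at most two cells of each level $\ell$, and if two, they lie in rows linked at $\ell$.
\item[(T3)] If $\lambda(r)=(\iota,m)$, then $T\bigl((\ell,B_m)\bigr)=T\bigl((\ell,A_{\iota(m)})\bigr)$ for almost all $\ell\in D_r$.
\item[(T4)] If $Q\subseteq\Lambda$ is a P-set, $g:\Lambda\to\Lambda\cup\{\top,\bot\}$ is polynomial-time and $T(v)=T(g(v))$ for all $v\in Q$, then for almost all $v=(\ell,\rho)\in Q$ either $g(v)=v$, or $g(v)=(\ell,\rho')$ with $\rho,\rho'$ linked at $\ell$; and there is $r_0$ such that $r(\ell)\le r_0$ whenever the second case occurs.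
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L=\log_2\delta(\ell)\ge4$. Since $\delta(\ell)\ge2^\ell$, we have $\ell\le L$ and
\[
(2\delta(\ell))^\ell+\ell\le2^{(L+1)L}+L\le2^{2L^2}<\delta(\ell+1).
\]

(T1) To compute $T$ on all levels $\le\ell$ one needs $r(\ell')$ for $\ell'\le\ell$, which involves only the sets $D_r$ with $r\le\ell$ and hence $C_e$ with $e\le\ell$, evaluated at levels $\le\ell$; and one needs $Q_e,g_e$ for $e\le\ell$ on cells of level $\le\ell$. These are polynomially in $\ell$ many simulations, each of at most $2^{2L^2}$ steps of a machine with code of size polynomial in $\ell$. The total time is at most $2^{2\kappa L^2}$ for a constant $\kappa$, which is at most $\delta(\ell+1)=2^{2^{\delta(\ell)}}$ for large $\ell$. If $f(w)$ has level $\ell$ and $g(w)$ a higher level, then $\delta(\ell+1)\le|g(w)|$, which is polynomial in $|w|$. The finitely many exceptional levels go into a table.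

(T2) is immediate from the construction.

(T3) For large $\ell\in D_r$ we have $r(\ell)=r$ and both rows are $<\ell$, so they are linked at $\ell$. If no requirement acts at level $\ell$, or some $e\ge r$ acts, then both cells or neither are put into $T$. The requirements $e<r$ act at most $r$ times in total.

(T4) First, if $e$ acts at $v$ of level $\ell$, then $T(v)\ne T(g_e(v))$. Indeed $|g_e(v)|\le(2\delta(\ell))^\ell+\ell<\delta(\ell+1)$, so $g_e(v)$ is a constant or a cell of level $\le\ell$. In the first case of the action, $T(v)=0$ and $T(g_e(v))=1$. In the second case $T(v)=1$, and $g_e(v)$ is $\bot$, or a cell of lower level outside $T$, or a cell of level $\ell$ which, because of the violation, is neither $v$ nor the linked cell that may have been put into $T$. Now let $(Q,g)=(Q_e,g_e)$. By hypothesis $e$ never acts. So at each level $\ell\ge e$ at which $e$ is violated some $e'<e$ acts, and this happens at most $e$ times. Hence $e$ is violated at finitely many cells only. Discarding these and the cells of level $<e$, we get the claim with $r_0=e$.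
\end{proof}

\subsection*{Meets and comparisons}
If $Q\subseteq\Lambda$ is a P-set and $f$ reduces $Z$ to $T\cap Q$, we may replace values outside $Q$ by $\bot$; then $f$ has values in $Q\cup\{\top,\bot\}$ and $Z(w)=T(f(w))$. Also $T[Q]=T[Q\cap\Lambda]$ for every P-set $Q$. Write $T\langle D\rangle=T[\mathrm{Lev}(D)]$ for $D\in\mathcal B$; then $T\langle D\cup D'\rangle=T\langle D\rangle\vee T\langle D'\rangle$. A level is \emph{free} if it belongs to some $D_r$ with $\lambda(r)=\mathsf f$. At such a level $r(\ell)$ is $r$ or undefined, so no rows are linked.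

\begin{lemma}\label{lem:A}
Let $Q,Q'\subseteq\Lambda$ be P-sets such that \emph{(i)} both are contained in the same sort, or \emph{(ii)} all levels of cells of $Q$ are free, or \emph{(iii)} no level contains cells of both. If $z\le T[Q]$ and $z\le T[Q']$, then $z\le T[Q\cap Q']$. In particular $T[Q]\perp T[Q']$ if in addition $Q\cap Q'=\emptyset$.
\end{lemma}

\begin{proof}
By (T2), in each case $T$ never contains two cells $(\ell,\rho)\in Q$, $(\ell,\rho')\in Q'$ with $\rho\ne\rho'$. Let $f$ and $g$ reduce $Z$ to $T\cap Q$ and $T\cap Q'$, with values in $Q$, respectively $Q'$, or constants; so $Z(w)=T(f(w))=T(g(w))$. If $f(w)$ or $g(w)$ is a constant, $Z(w)$ is known. If the levels differ, $Z(w)$ is computed by (T1). If $f(w)=g(w)$, this cell is in $Q\cap Q'$ and we query it. If the levels agree and the rows differ, the common value cannot be $1$, so $Z(w)=0$.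
\end{proof}

\begin{lemma}\label{lem:B}
Let $Q,Q'\subseteq\Lambda$ be P-sets with $T[Q]\le T[Q']$. There is $r_0$ such that almost all $(\ell,\rho)\in Q$ either belong to $Q'$, or satisfy $r(\ell)\le r_0$ and $(\ell,\rho')\in Q'$ for a row $\rho'$ linked to $\rho$ at $\ell$. Consequently:
\begin{enumerate}
\item[(a)] $T[Q]=0$ iff $Q$ is finite;
\item[(b)] for $D\in\mathcal B$, $T[Q]\le T\langle D\rangle$ iff $Q\subseteq^*\mathrm{Lev}(D)$;
\item[(c)] for $Q,Q'$ in the same sort, $T[Q]\le T[Q']$ iff $Q\subseteq^*Q'$.
\end{enumerate}
\end{lemma}

\begin{proof}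
Apply (T4) to $Q$ and a reduction of $T\cap Q$ to $T\cap Q'$ with values in $Q'\cup\{\top,\bot\}$. For (a) take $Q'=\emptyset$. For (b) note that linked cells have the same level, and for (c) that they have different sorts. The converse implications hold because finite changes do not affect degrees.
\end{proof}

The links are the reason for working with two sorts and with free pieces. If $\lambda(r)=(\iota,m)$ and $D_r$ is infinite, then $T[\mathrm{Row}(B_m,D_r)]=T[\mathrm{Row}(A_{\iota(m)},D_r)]\ne0$ by (T3) and Lemma~\ref{lem:B}(a), so disjoint sets of cells need not give orthogonal degrees. Within one sort, or on free levels, they do.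

\section{The tuple that passes the test}\label{sec:verify}

Let $t_a=T[\Lambda_a]$, so that $t=t_1\vee t_2$ is the degree of $T$. Let $\alpha_n=T[\mathrm{Row}(A_n,\omega)]$ and $a_0=\alpha_0$. Let $N$ be the ideal generated by the $T\langle D_r\rangle$, $r\in\omega$; $J_k$ by the $T\langle D_\sigma\rangle$, $|\sigma|=k$; $L_1$ by the $\alpha_n$; $L_2$ by the $T[\mathrm{Row}(B_m,\omega)]$; and $Z_\iota$ by the $T[\mathrm{Row}(B_m,D_r)]$ with $\lambda(r)=(\iota,m)$. Each ideal consists of the degrees below finite joins of a uniformly recursive sequence of sets, so Lemma~\ref{lem:exact} provides coding pairs. This defines $\pi$. Write $D_{<r_0}=\bigcup_{r<r_0}D_r$, and call a finite union of pieces $D_\sigma$ with $|\sigma|=k$ a \emph{$k$-union}. Then $j\in N$ iff $j\le T\langle D_{<r_0}\rangle$ for some $r_0$, and $j\in J_k$ iff $j\le T\langle D\rangle$ for some $k$-union $D$.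

\begin{proposition}\label{prop:exists}
$\chi_q(\pi)$ holds for this $\pi$.
\end{proposition}

\subsection*{The ideals $J_k$: (X1)--(X3)}
We isolate a fact used for (X3) and (X5).

\begin{lemma}\label{lem:witness}
Let $\sigma$ be a node of length $k$ with $D_\sigma$ infinite, and let $Q_0\subseteq\mathrm{Lev}(D_\sigma)$ be a P-set containing cells of almost all levels in $D_\sigma$. Then $c=T[Q_0]$ satisfies $\mathrm{Sp}_t(c)$ and $c\in J_k\setminus J_{k+1}$.
\end{lemma}

\begin{proof}
All levels of $Q_0$ are free, so $T[Q_0]\perp T[\Lambda\setminus Q_0]$ by Lemma~\ref{lem:A}(ii), and the join of these degrees is $t$. Also $c\le T\langle D_\sigma\rangle\in J_k$. If $k=q$, then $c\ne0$ by Lemma~\ref{lem:B}(a), as $Q_0$ is infinite. If $k<q$ and $c\le T\langle D\rangle$ for a $(k+1)$-union $D$, then $D_\sigma\subseteq^*D$ by Lemma~\ref{lem:B}(b). A piece $D_{\sigma's}$ with $\sigma'\ne\sigma$, $|\sigma'|=k$, is contained in $D_{\sigma'}$ and so disjoint from $D_\sigma$. Hence $D_\sigma$ is almost contained in finitely many $D_{\sigma s}$, contradicting Lemma~\ref{lem:pieces}(b).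
\end{proof}

(X1) The inclusions follow from $D_{\sigma s}\subseteq D_\sigma$ and $D_{(r)}=D_r$. For $D\in\mathcal B$ we have $T\langle D\rangle\vee T\langle\omega\setminus D\rangle=t$ and $T\langle D\rangle\perp T\langle\omega\setminus D\rangle$ by Lemma~\ref{lem:A}(iii), so $\mathrm{Sp}_t(T\langle D\rangle)$; apply this to $k$-unions $D$.

(X2) Let $j\le T\langle D_{<r_0}\rangle$ and let $D$ be the union of the $D_r$ with $r<r_0$, $\lambda(r)=\mathsf f$. Then $c=T\langle D\rangle\in J_1$ splits $t$. If $z\in J_1$ and $z\le j$, then $z\le T\langle D'\rangle$ for a $1$-union $D'$, so $z\le T\langle D'\cap D_{<r_0}\rangle$ by Lemma~\ref{lem:A}(ii), and $D'\cap D_{<r_0}\subseteq D$ because the $D_r$ are disjoint.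

(X3) Let $1\le k<q$, $u\in J_k\setminus J_{k+1}$, $\mathrm{Sp}_t(u)$, and $j\le T\langle D'\rangle$ with $D'$ a $(k+1)$-union. By Lemma~\ref{lem:split}(a), $u=T[Q]$ with a P-set $Q\subseteq\Lambda$. By Lemma~\ref{lem:B}(b), $Q\subseteq^*\mathrm{Lev}(D_{\sigma_1}\cup\dots\cup D_{\sigma_n})$ with nodes $\sigma_i$ of length $k$. For $\sigma$ among them let $C_\sigma\in\mathcal B$ be the set of $\ell\in D_\sigma$ such that $Q$ has a cell of level $\ell$. If every $C_\sigma$ were almost contained in finitely many $D_{\sigma s}$, then $Q\subseteq^*\mathrm{Lev}(D'')$ for a $(k+1)$-union $D''$, since levels are finite, and $u\in J_{k+1}$. So for some $\sigma$ this fails, and Lemma~\ref{lem:pieces}(b) gives an infinite $D_{\sigma s}\subseteq C_\sigma$ with $\sigma s$ different from the nodes that make up $D'$. Put $Q_0=Q\cap\mathrm{Lev}(D_{\sigma s})$ and $c=T[Q_0]$. Then $c\le u$; $c\perp j$ by Lemma~\ref{lem:A}(iii); and $\mathrm{Sp}_t(c)$, $c\in J_{k+1}\setminus J_{k+2}$ by Lemma~\ref{lem:witness}.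

\subsection*{The sets $\mathcal C_a$ and the space $K$}
We claim that
\[
\mathcal C_a=\{T[Q]:Q\text{ is a P-set of cells in finitely many rows of sort }a\},
\]
which gives (X0). By Lemma~\ref{lem:split}(a) applied to $T\cap\Lambda_a$, every $x$ with $\mathrm{Sp}_{t_a}(x)$ is $T[Q]$ for a P-set $Q\subseteq\Lambda_a$; conversely $T[Q]\perp T[\Lambda_a\setminus Q]$ for such $Q$ by Lemma~\ref{lem:A}(i). Further, $T[Q]\in L_a$ iff $T[Q]\le T[Q']$ for a union $Q'$ of finitely many full rows of sort $a$, iff $Q\subseteq^*Q'$ by Lemma~\ref{lem:B}(c); and finitely many cells may be removed from $Q$.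

Working modulo $N$ means ignoring small sets of levels. To turn statements ``up to a small set'' into pointwise statements we use ultrafilters. An \emph{ultrafilter} on $\mathcal B$ is a set $p\subseteq\mathcal B$ that is closed under supersets and finite intersections and contains exactly one of $C$, $\omega\setminus C$ for each $C\in\mathcal B$; if it contains a finite union, it contains one of the terms. Every family with the finite intersection property extends to an ultrafilter, and the set of ultrafilters with the basic clopen sets $\{p:C\in p\}$ is compact (the Stone space of $\mathcal B$). Let $K$ be the set of ultrafilters that contain no finite set and no $D_r$. It is closed, hence compact. Write $[C]=\{p\in K:C\in p\}$.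

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item[(a)] For $C\in\mathcal B$, $[C]=\emptyset$ iff $C$ is small. In particular $K\ne\emptyset$.
\item[(b)] If $F$ is a locally constant map on $K$, it has finitely many values $\phi_1,\dots,\phi_n$, and there is a partition of $\omega$ into sets $C_1,\dots,C_n\in\mathcal B$ with $[C_i]=F^{-1}(\phi_i)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $C$ is contained in the union of a finite set and finitely many $D_r$, an ultrafilter containing $C$ contains one of these sets. If $C$ is not small, then $C$ and the complements of all finite sets and all $D_r$ have the finite intersection property. By Lemma~\ref{lem:pieces}(a), $\omega$ is not small. (b) The fibers of $F$ form an open partition of $K$, so there are finitely many and each is compact and open, hence a finite union of basic sets, hence of the form $[C'_i]$. Put $C_i=C'_i\setminus\bigcup_{i'<i}C'_{i'}$; then $[C_i]=[C'_i]$ because the fibers are disjoint. The set $\omega\setminus\bigcup_iC'_i$ belongs to no $p\in K$; add it to $C_1$.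
\end{proof}

For $x=T[Q]\in\mathcal C_1$, with $Q$ in finitely many $A$-rows, and $p\in K$ let $x_p=\{i:Q^{A_i}\in p\}$; for $w=T[Q]\in\mathcal C_2$ let $w_p=\{m:Q^{B_m}\in p\}$.

\begin{lemma}\label{lem:Sa}
For $x,y\in\mathcal C_a$: $x\sqsubseteq y$ iff $x_p\subseteq y_p$ for all $p\in K$. In particular $x_p$ does not depend on the choice of $Q$. The maps $p\mapsto x_p$, $x\in\mathcal C_a$, are exactly the locally constant maps from $K$ to finite subsets of $\omega$.
\end{lemma}

\begin{proof}
Let $x=T[Q]$, $y=T[Q']$. First, $x\sqsubseteq y$ iff $Q\setminus Q'\subseteq^*\mathrm{Lev}(D_{<r_1})$ for some $r_1$. If the inclusion holds, $x\le T[Q'\cup\mathrm{Lev}(D_{<r_1})]=y\vee T\langle D_{<r_1}\rangle$. Conversely, if $x\le T[Q'\cup\mathrm{Lev}(D_{<r})]$, then by Lemma~\ref{lem:B} almost every cell $(\ell,\rho)\in Q\setminus Q'$ has $\ell\in D_{<r}$ or $r(\ell)\le r_0$, so $r_1=\max(r,r_0+1)$ works. As $Q$ meets finitely many rows, the condition says that $Q^\rho\setminus Q'^\rho$ is small for every row $\rho$. By Lemma~\ref{lem:K}(a) this means that no $p\in K$ has $Q^\rho\in p$ and $Q'^\rho\notin p$,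 which is the right-hand side. Independence of $Q$ follows with $x=y$.

The map $p\mapsto x_p$ is determined by finitely many clopen conditions $Q^\rho\in p$, so it is locally constant. Given a locally constant $F$, take $\phi_i,C_i$ as in Lemma~\ref{lem:K}(b) and, for $a=1$, let $Q$ be the union of the sets $\mathrm{Row}(A_n,C_i)$ with $n\in\phi_i$. Then $Q^{A_n}$ differs by a finite set from $\bigcup\{C_i:n\in\phi_i\}$, so $Q^{A_n}\in p$ iff $n\in F(p)$. For $a=2$ use the rows $B_n$.
\end{proof}

\begin{lemma}\label{lem:Sb}
For $w\in\mathcal C_2$, $x\in\mathcal C_1$: $w\to_\iota x$ iff $\iota(m)\in x_p$ for all $p\in K$ and $m\in w_p$.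
\end{lemma}

\begin{proof}
Let $w=T[Q_w]$, $x=T[Q_x]$ and $W_m=Q_w^{B_m}\setminus Q_x^{A_{\iota(m)}}\in\mathcal B$. Then $W_m\in p$ iff $m\in w_p$ and $\iota(m)\notin x_p$. By Lemma~\ref{lem:K}(a) the right-hand side says that all $W_m$ are small.

Suppose all $W_m$ are small. Only finitely many are nonempty, so $W_m\subseteq^*D_{<r_1}$ for a common $r_1$. Let $j=T\langle D_{<r_1}\rangle$, and let $z\in Z_\iota$, $z\le w$. Then $z\le T[Q_F]$ with $Q_F=\bigcup_{r\in F}\mathrm{Row}(B_{m(r)},D_r)$ for a finite set $F$ with $\lambda(r)=(\iota,m(r))$ for $r\in F$. By Lemma~\ref{lem:A}(i), $z\le T[Q_w\cap Q_F]$. We reduce $T\cap Q_w\cap Q_F$ to $(T\cap Q_x)\oplus(T\cap\mathrm{Lev}(D_{<r_1}))$. Let $(\ell,B_m)\in Q_w\cap Q_F$ with $\ell\in D_r$, $r\in F$, $m=m(r)$. If $\ell\notin W_m$, then $(\ell,A_{\iota(m)})\in Q_x$, and we query this cell on the left; by (T3) the answer is correct for almost all such $\ell$. If $\ell\in W_m$, then $\ell\in D_{<r_1}$ with finitely many exceptions, and we query $(\ell,B_m)$ itself on the right. The exceptions go into a table. So $z\le x\vee j$.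

Suppose $W_m$ is not small, and let $j\le T\langle D_{<r_1}\rangle$ be given. By Lemma~\ref{lem:pieces}(a) there is $r\ge r_1$ with $\lambda(r)=(\iota,m)$ and $D_r\subseteq W_m$ infinite. Then $z=T[\mathrm{Row}(B_m,D_r)]\in Z_\iota$, and $z\le w$ because $D_r\subseteq Q_w^{B_m}$. Let $Q'=Q_x\cup\mathrm{Lev}(D_{<r_1})$ and $\ell\in D_r$. Then $\ell\notin D_{<r_1}$; the cell $(\ell,B_m)$ is not in $Q_x\subseteq\Lambda_1$; and the only row that can be linked to $B_m$ at $\ell$ is $A_{\iota(m)}$, whose cell is not in $Q_x$ as $\ell\in W_m$. By Lemma~\ref{lem:B}, $z\not\le T[Q']$, so $z\not\le x\vee j$. Hence $w\not\to_\iota x$.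
\end{proof}

\subsection*{The semiring: (X4)}
Let $\iota[w_p]=\{\iota(m):m\in w_p\}$. The map $p\mapsto\iota[w_p]$ is locally constant, so it is $p\mapsto x^*_p$ for some $x^*\in\mathcal C_1$. By Lemmas~\ref{lem:Sa} and~\ref{lem:Sb}, $w\to_\iota x$ iff $x^*\sqsubseteq x$, and therefore
\[
\mathrm{Im}_\iota(w,x)\iff x_p=\iota[w_p]\text{ for all }p\in K.
\]
We have $(\alpha_n)_p=\{n\}$, because $p$ contains all cofinite sets. So $\mathrm{Im}_5(w,a_0)$ says that $w_p\ne\emptyset$ for all $p$. It follows that $\mathrm{Full}(x)$ iff $x\in\mathcal C_1$ and $x_p\ne\emptyset$ for all $p$: if $x_p=1[w_p]$ and $w_p\ne\emptyset$, then $x_p\ne\emptyset$; conversely take $w\in\mathcal C_2$ with $w_p=\{\langle i,0\rangle:i\in x_p\}$. Next, $x\in R$ iff $x\in\mathcal C_1$ and $|x_p|=1$ for all $p$: if all $x_p$ are singletons and $\emptyset\ne y_p\subseteq x_p$, then $y_p=x_p$; if $x$ is full and some $|x_p|>1$, the element $y$ with $y_p=\{\min x_p\}$ is full and $y\sqsubseteq x\not\sqsubseteq y$.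

For $x\in R$ let $x(p)$ be the unique element of $x_p$. By Lemma~\ref{lem:Sa}, $x\mapsto x(\cdot)$ induces a bijection from $S=R/{\approx}$ onto the locally constant functions $K\to\mathbb N$, and $\alpha_n$ corresponds to the constant $n$. For $x,y,z\in R$, the conditions $\mathrm{Im}_1(w,x)$ and $\mathrm{Im}_2(w,y)$ hold iff $w_p=\{\langle x(p),y(p)\rangle\}$ for all $p$, and such a $w$ exists. For this $w$, $\mathrm{Im}_3(w,z)$ says $z(p)=x(p)+y(p)$ and $\mathrm{Im}_4(w,z)$ says $z(p)=x(p)y(p)$ for all $p$. So $S$ is the semiring of locally constant functions $K\to\mathbb N$ with pointwise operations, and $x\le_Ry$ iff $x(p)\le y(p)$ for all $p$, since the difference is again locally constant. The semiring laws, cancellation and ``$x+y=0$ implies $x=0$'' hold pointwise; $0\ne1$ as $K\ne\emptyset$; the idempotents are the $\{0,1\}$-valued functions, with $e'=1-e$; and $x=ez+e$ where $e$ is the indicator of $\{p:x(p)>0\}$ and $z=\max(x-1,0)$.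

\subsection*{Hulls and induction: (X5), (X6)}
Let $y\in R$. By Lemma~\ref{lem:K}(b) there is a partition $\{C^y_n:n\le n^*\}$ of $\omega$ into sets of $\mathcal B$, some possibly empty, with $[C^y_n]=\{p:y(p)=n\}$. Let $Q_h$ be the union of the sets $\mathrm{Row}(A_i,C^y_n)$ with $i\le n\le n^*$, and $h=T[Q_h]\in\mathcal C_1$. Then $h_p=\{0,\dots,y(p)\}$, so (Bd) holds by Lemma~\ref{lem:Sa}. For (Sm) let $x=T[Q_x]\in R$ with $x(p)=i>n=y(p)$ for some $p$, and let $j\le T\langle D_{<r_1}\rangle$. The set $C=C^y_n\cap Q_x^{A_i}$ belongs to $p$, so it is not small. By Lemma~\ref{lem:pieces}(a) there is $r\ge r_1$ with $\lambda(r)=\mathsf f$ and $D_r\subseteq C$ infinite. Let $Q_0=\mathrm{Row}(A_i,D_r)$ and $c=T[Q_0]$. Then $c\le x$ since $Q_0\subseteq Q_x$; $\mathrm{Sp}_t(c)$ and $c\in J_1\setminus J_2$ by Lemma~\ref{lem:witness}; $c\perp h$ by Lemma~\ref{lem:A}(i), since $D_r\subseteq C^y_n$ and $i>n$ give $Q_0\cap Q_h=\emptyset$; and $c\perp j$ by Lemma~\ref{lem:A}(iii). So $h$ is a hull of $y$.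

For (X6) let $\mathcal U(I)$ satisfy the hypothesis. By induction on $n$, all $\alpha_n$ lie in $\mathcal U(I)$. If $x\in R$ takes the values $n_1,\dots,n_l$, then $y=\alpha_{n_1}\vee\dots\vee\alpha_{n_l}\in\mathcal C_1$ has $y_p=\{n_1,\dots,n_l\}$, so $x\le y\vee j$ for some $j\in N$ by Lemma~\ref{lem:Sa}. As $\mathcal U(I)$ is an ideal containing $y$ and $N$, we get $x\in\mathcal U(I)$. This completes the proof of Proposition~\ref{prop:exists}.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

For each formula $\varphi$ of arithmetic, the recursive clauses of Section~\ref{sec:forcing} give a formula in the language of semirings expressing $e\Vdash\varphi(\vec x)$, computably in $\varphi$. Represent elements of $S$ by elements of $R$, equality by $\approx$, and the operations by $\mathrm{Add}$ and $\mathrm{Mul}$. For a sentence $\varphi$ this yields a formula $\varphi^*(\pi)$ in the language $\{\le\}$ expressing $1\Vdash\varphi$ whenever (X4) holds. Let $\varphi^\sharp$ be the sentence $\exists\pi\,(\chi_q(\pi)\wedge\varphi^*(\pi))$ with all quantifiers restricted to the non-minimal elements,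 that is, to $\mathcal D^+$. The map $\varphi\mapsto\varphi^\sharp$ is computable.

If $\chi_q(\pi)$ holds, then by (X4) and Proposition~\ref{prop:arch} the semiring $S$ satisfies the hypotheses of Section~\ref{sec:forcing}, so $\varphi^*(\pi)$ holds iff $\mathbb N\models\varphi$ by Proposition~\ref{prop:forcing}. Hence $\mathcal D\models\varphi^\sharp$ implies $\mathbb N\models\varphi$, and if $\mathbb N\models\varphi$, the tuple of Proposition~\ref{prop:exists} witnesses $\mathcal D\models\varphi^\sharp$. Sending numbers that are not G\"odel numbers of sentences to a fixed false sentence, we obtain $\mathrm{Th}(\mathbb N,+,\times)\le_m\mathrm{Th}(\mathcal D)$. The converse reduction was given in Section~\ref{sec:intro}, with the same convention for non-sentences.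

Both reductions can be made one-one: define the new value at $n$ by conjoining to the old value so many copies of a fixed valid sentence that the result differs from the new values at $0,\dots,n-1$. Myhill's isomorphism theorem states that two subsets of $\omega$ that are reducible to each other by one-one computable functions are mapped onto each other by a computable permutation of $\omega$. So the two theories are recursively isomorphic, and since $\mathrm{Th}(\mathbb N,+,\times)\equiv_T0^{(\omega)}$, the theory $\mathrm{Th}(\mathcal D)$ has Turing degree $\mathbf 0^{(\omega)}$. \hfill$\square$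

\begin{thebibliography}{1}

\bibitem{problem}
\emph{On The Theory Of The Polynomial Degrees Of The Recursive Sets},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/0644-09.pdf}.

\end{thebibliography}
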